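# Weak peak functions and $c$-finite compactness: a collapsed Hartogs domain, and the Reinhardt case

## 1. A family of annuli with one limit fibre crushed

Let $\mathbb D$ be the unit disc. Take a planar domain $W\subset\mathbb D\setminus\{0\}$ with $0\in\partial W$ and a continuous function $v:W\to[-1,0)$. Over each $\zeta\in W$ put the annulus $e^{v(\zeta)}<|\tau|<1$:
$$D=\{(\zeta,\tau):\zeta\in W,\ e^{v(\zeta)}<|\tau|<1\}.$$
Then apply the map
$$\Phi(\zeta,\tau)=(\zeta,\zeta\tau),\qquad D'=\Phi(D)=\{(\zeta,w):\zeta\in W,\ e^{v(\zeta)}|\zeta|<|w|<|\zeta|\}.$$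

The set $D$ is open because $v$ is continuous. It is connected, since its fibres are annuli over the connected set $W$ and $\zeta\mapsto(\zeta,\tfrac12(1+e^{v(\zeta)}))$ is a continuous section. Because $\zeta\ne0$ on $W$, the map $\Phi$ is biholomorphic from $D$ onto $D'$; in fact it is a homeomorphism of $\{\zeta\neq 0\}$ onto itself. Both domains are bounded. If $\zeta\to0$ in $W$, then $(\zeta,\zeta\tau)\to(0,0)$ whatever $\tau$ is. So $0\in\partial D'$, $0\notin D'$, and the whole limit fibre of $D$ over $\zeta=0$ has been crushed to one point.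

This construction separates two properties. One is $c$-finite compactness, a completeness property for the Carathéodory distance. It is invariant under biholomorphic maps, so $D$ and $D'$ have it or lack it together. The other is the existence of a holomorphic function into $\mathbb D$ that tends to $1$ at a given boundary point. This one is not invariant: it depends on how the boundary sits in $\mathbb C^2$, and crushing a fibre makes it harder to satisfy. In dimension one the two properties are equivalent (with $\infty$ counted as a boundary point when appropriate). We shall choose $W$ and $v$ so that $D'$ has the first property and fails the second at $0$. Afterwards we shall see that for Reinhardt domains the two properties are again equivalent.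

## 2. Carathéodory balls and weak peak functions

Let $\rho$ be the Poincaré distance on $\mathbb D$. We use three facts about it: it is invariant under automorphisms of $\mathbb D$; holomorphic maps $\mathbb D\to\mathbb D$ do not increase it (Schwarz–Pick); and $\rho(0,a)$ depends only on $|a|$, increases with $|a|$, and tends to $\infty$ as $|a|\to1$.

**Definition.** For a domain $D\subset\mathbb C^N$ the Carathéodory pseudodistance is
$$c_D(z,w)=\sup\{\rho(f(z),f(w)):f\in\mathcal O(D,\mathbb D)\}.$$
The domain $D$ is *$c$-hyperbolic* if $c_D$ is a distance, and *$c$-finitely compact* if it is $c$-hyperbolic and every $c_D$-ball is relatively compact in $D$ in the euclidean topology.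

**Definition.** A point $z\in\partial D$ *admits a weak peak function* if there is a holomorphic $f:D\to\mathbb D$ with $\lim_{D\ni\zeta\to z}f(\zeta)=1$. For planar domains one uses the same definition at points of the boundary $\partial_{\widehat{\mathbb C}}D$ in the Riemann sphere.

**Definition.** $D$ is a *Reinhardt domain* if $(e^{i\theta_1}z_1,\dots,e^{i\theta_N}z_N)\in D$ for all $z\in D$ and $\theta\in\mathbb R^N$. It is *balanced* if $\lambda D\subset D$ for $|\lambda|\le1$.

Four elementary facts will be used freely.

1. In the supremum defining $c_D(p,\cdot)$ one may restrict to $f$ with $f(p)=0$: compose $f$ with an automorphism of $\mathbb D$.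
2. $c_D$ is finite, and $c_D(p,\cdot)$ is continuous. If the ball $B(p,\delta)$ lies in $D$ and $0<|q-p|<\delta$, the disc $\lambda\mapsto p+\lambda\delta\frac{q-p}{|q-p|}$ gives $c_D(p,q)\le\rho(0,|q-p|/\delta)$ by Schwarz–Pick. Finiteness follows by chaining balls along a path, and continuity follows from $|c_D(p,q)-c_D(p,q')|\le c_D(q,q')$.
3. If $h:D_1\to D_2$ is holomorphic, then $c_{D_2}(h(z),h(w))\le c_{D_1}(z,w)$. Hence $c$ is invariant under biholomorphic maps. Relative compactness in the domain is a topological notion, so $c$-finite compactness is invariant too.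
4. Bounded domains are $c$-hyperbolic: small multiples of $z_j-p_j$ map $D$ into $\mathbb D$ and separate points.

**Lemma 1 (boundary criterion).** Let $D$ be a bounded domain and $p\in D$. Then $D$ is $c$-finitely compact if and only if $c_D(p,q_j)\to\infty$ whenever $D\ni q_j\to q\in\partial D$. If some $f\in\mathcal O(D,\mathbb D)$ satisfies $|f(q_j)|\to1$, then $c_D(p,q_j)\to\infty$. In particular, if every boundary point admits a weak peak function, then $D$ is $c$-finitely compact.

*Proof.* Suppose the condition on sequences holds but some ball is not relatively compact. By the triangle inequality that ball lies in a ball centred at $p$. It contains a sequence with no subsequence converging in $D$. As $D$ is bounded, a subsequence converges to some $q\in\partial D$, and $c_D(p,\cdot)$ is bounded along it, a contradiction. Conversely, let $D$ be $c$-finitely compact and $q_j\to q\in\partial D$. If $c_D(p,q_j)\not\to\infty$, a subsequence lies in one ball, so its limit $q$ lies in $D$, a contradiction. For the second assertion, $c_D(p,q_j)\ge\rho(f(p),f(q_j))\to\infty$. The last assertion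 follows from the first two. $\square$

In dimension one the source of the problem, "C-Completeness and C-Finite Compactness on the Complex Plane" (http://ssdnm.mimuw.edu.pl/pliki/prace-studentow/st/pliki/sylwester-zajac-3.pdf), is the background for two facts. A $c$-hyperbolic planar domain with a weak peak function at every point of $\partial_{\widehat{\mathbb C}}D$ is $c$-finitely compact. Conversely (Edigarian), a $c$-finitely compact planar domain admits a weak peak function at every point of $\partial_{\widehat{\mathbb C}}D$. The point $\infty$ matters. On $\mathbb C\setminus\overline{\mathbb D}$ the function $z/\zeta$ is a weak peak function at $z$ for each $|z|=1$. Yet $\zeta\mapsto1/\zeta$ maps this domain onto $\mathbb D\setminus\{0\}$, where bounded holomorphic functions extend across $0$, so $c_{\mathbb D\setminus\{0\}}$ is the restriction of $c_{\mathbb D}$ and stays bounded near $0$.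

In higher dimensions Lemma 1 gives one direction for bounded domains. The problem is the other one: *must a $c$-finitely compact bounded domain $D\subset\mathbb C^N$, $N\ge2$, admit a weak peak function at every point of $\partial D$? What if $D$ is Reinhardt?* Here are the answers.

**Theorem A.** There is a bounded domain $D'\subset\mathbb C^2$, $D'\not\ni0\in\partial D'$, which is $c$-finitely compact but admits no weak peak function at $0$. It admits a weak peak function at every other boundary point. For $N\ge3$, the bounded domain $D'\times\mathbb D^{N-2}\subset\mathbb C^N$ is $c$-finitely compact and has no weak peak function at the points $(0,0,a)$, $a\in\mathbb D^{N-2}$.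

**Theorem B.** Let $D\subset\mathbb C^N$, $N\ge1$, be a bounded Reinhardt domain and $V_j=\{z_j=0\}$. The following are equivalent:

- (i) $D$ is $c$-finitely compact;
- (ii) $D$ is pseudoconvex and, for each $j$, $\overline D\cap V_j\ne\emptyset$ implies $D\cap V_j\ne\emptyset$;
- (iii) every $z\in\partial D$ admits a weak peak function.

**Theorem C.** Every bounded balanced $c$-finitely compact domain admits a weak peak function at every boundary point.

So the answer is no in general, for every $N\ge2$, and yes for bounded Reinhardt domains.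

## 3. Ball, polydisc, punctured disc, Hartogs triangle

**The ball.** If $|z|=1$, then $f(\zeta)=\sum_j\zeta_j\bar z_j$ maps the unit ball into $\mathbb D$ and tends to $1$ at $z$.

**The polydisc.** If $z\in\partial\mathbb D^N$, then $|z_j|=1$ for some $j$ and $f(\zeta)=\zeta_j/z_j$ works. It also tends to $1$ at every other boundary point with the same $j$-th coordinate, which is why the peak is called weak.

**The punctured disc.** On $\mathbb D\setminus\{0\}$ a weak peak function at $0$ would extend to $\mathbb D$ with value $1$ at the interior point $0$ and modulus at most $1$, hence would be constant, which is impossible. As seen above, the domain is not $c$-finitely compact either. In Theorem B, condition (ii) fails: the closure meets $\{z=0\}$ and the domain does not.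

**The Hartogs triangle.** Let $T=\{(z,w):|z|<|w|<1\}$. Its closure meets $\{w=0\}$ (at the origin) but $T$ does not. Take the points $(0,t)$, $0<t<\frac12$. For $f\in\mathcal O(T,\mathbb D)$ the function $w\mapsto f(0,w)$ lives on the punctured disc, hence extends to $\mathbb D$. So $c_T((0,\frac12),(0,t))\le\rho(\frac12,t)$, which stays bounded as $t\to0$ while $(0,t)$ tends to a boundary point. Thus $T$ is not $c$-finitely compact.

## 4. What the base $W$ and the function $v$ must satisfy

We return to $D$ and $D'$ from Section 1 and isolate four conditions.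

- **(P1)** $v(\zeta)\to0$ as $W\ni\zeta\to0$.
- **(P2)** $v=\max\{-1,\sup_kv_k\}$ on $W$ with $v_k=\frac1{n_k}\log|h_k|$, where $n_k\ge1$ is an integer and $h_k:W\to\mathbb D\setminus\{0\}$ is holomorphic; and every point of $W$ has a neighborhood on which all but finitely many $v_k$ are $<-1$.
- **(P3)** For each $\zeta_*\in\partial W\setminus\{0\}$ there is $\varphi\in\mathcal O(W,\mathbb D)$ that extends continuously to $W\cup\{\zeta_*\}$ with $|\varphi(\zeta_*)|=1$.
- **(P4)** $W$ has no weak peak function at $0$.

Condition (P2) makes $v$ locally the maximum of finitely many continuous negative functions, so $v:W\to[-1,0)$ is continuous.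

**Lemma 2.** If (P1), (P2), (P3) hold, then $D$ and $D'$ are $c$-finitely compact, and $D'$ admits a weak peak function at every boundary point other than $0$.

*Proof.* **Step 1: completeness of $D$.** The aim is to apply Lemma 1. Let $D\ni q_j=(\zeta_j,\tau_j)\to q=(\zeta_*,\tau_*)\in\partial D$. Then $\zeta_*\in\overline W$. In each case we name $f\in\mathcal O(D,\mathbb D)$ with $|f(q_j)|\to1$.

If $\zeta_*\in\partial W\setminus\{0\}$, take $f(\zeta,\tau)=\varphi(\zeta)$ with $\varphi$ from (P3).

If $\zeta_*=0$, take $f=\tau$: indeed $1>|\tau_j|>e^{v(\zeta_j)}\to1$ by (P1).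

If $\zeta_*\in W$, then $e^{v(\zeta_*)}\le|\tau_*|\le1$ by continuity, and one of the two is an equality since $q\notin D$. If $|\tau_*|=1$, take $f=\tau$. If $|\tau_*|=e^{v(\zeta_*)}$ and $v(\zeta_*)=-1$, take $f=e^{-1}/\tau$, which maps $D$ into $\mathbb D$ because $|\tau|>e^{v}\ge e^{-1}$ on $D$. If $|\tau_*|=e^{v(\zeta_*)}$ and $v(\zeta_*)>-1$, then by local finiteness $v(\zeta_*)=v_k(\zeta_*)$ for some $k$, and we take
$$f=h_k(\zeta)/\tau^{n_k}.$$
It maps $D$ into $\mathbb D$ because $|\tau|^{n_k}>e^{n_kv(\zeta)}\ge e^{n_kv_k(\zeta)}=|h_k(\zeta)|$ on $D$, and $|f(q_j)|\to|h_k(\zeta_*)|/e^{n_kv_k(\zeta_*)}=1$.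

So $D$ is $c$-finitely compact by Lemma 1, and $D'$ is too by biholomorphic invariance.

**Step 2: the other boundary points of $D'$.** The aim is to transport the functions of Step 1. If $(0,w_*)\in\partial D'$, then $|w|<|\zeta|$ on $D'$ forces $w_*=0$. If $(\zeta_*,w_*)\in\partial D'$ with $\zeta_*\ne0$, then, as $\Phi$ is a homeomorphism of $\{\zeta\ne0\}$, this point is $\Phi(\zeta_*,\tau_*)$ with $(\zeta_*,\tau_*)\in\partial D$. In all cases of Step 1 with $\zeta_*\ne0$ the function $f$ extends continuously to $(\zeta_*,\tau_*)$ with a unimodular value $\lambda$. Hence $\bar\lambda f\circ\Phi^{-1}$ is a weak peak function at $(\zeta_*,w_*)$. $\square$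

**Lemma 3 (averaging).** If (P4) holds, then $D'$ admits no weak peak function at $0$.

*Proof.* The aim is to turn a weak peak function $f$ of $D'$ at $0$ into one of $W$. For $\zeta\in W$ and $e^{v(\zeta)}<s<1$ put
$$g(\zeta)=\frac1{2\pi}\int_0^{2\pi}f(\zeta,\zeta se^{i\theta})\,d\theta.$$
By Cauchy's theorem in the annulus over $\zeta$ this does not depend on $s$. As $v$ is continuous, one fixed $s$ serves for all $\zeta$ near a given point, so $g$ is holomorphic on $W$. It is an average of a continuous function of modulus $<1$ over a circle, so $|g|<1$. Finally $|\zeta se^{i\theta}|<|\zeta|$, so as $\zeta\to0$ all points $(\zeta,\zeta se^{i\theta})$ tend to $0$ uniformly in $\theta$, and $g(\zeta)\to1$. This contradicts (P4). $\square$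

Crushing the fibre is essential here. Under (P1)–(P3) the uncrushed $D$ has a weak peak function at *every* boundary point: over $\zeta_*\ne0$ the function $f$ of Step 1 extends continuously with unimodular value. Over $\zeta_*=0$ the boundary point has $|\tau_*|=1$, and $\bar\tau_*\tau$ works. On $D'$ this last function is $\bar\tau_*w/\zeta$, which has no limit at $0$, since rotating $w$ rotates its value.

It remains to find $W$ and $v$ with (P1)–(P4).

## 5. Why the punctured disc is not enough, and what the holes must do

The first base to try is $W=\mathbb D\setminus\{0\}$. It satisfies (P3) with $\varphi(\zeta)=\zeta$, and (P4) was checked in Section 3. But (P1) and (P2) are incompatible. Suppose both hold. Each $h_k$ extends holomorphically across $0$. By continuity and compactness, $v\le-\delta$ on $\{|\zeta|=\frac12\}$ for some $0<\delta\le1$. So $|h_k|\le e^{-n_k\delta}$ on this circle, and by the maximum principle also on $\{0<|\zeta|\le\frac12\}$. Hence $v\le-\delta$ there, contradicting (P1). The maximum principle for functions that extend across $0$ is exactly what blocks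 us.

So we must remove holes accumulating at $0$, and let the $h_k$ have poles in them. Too many holes, however, would create a weak peak function at $0$. Let us try
$$h_k(\zeta)=\frac{\varepsilon_k\rho_k^{N_k}}{\zeta^{N_k}-\rho_k^{N_k}},\qquad\rho_k\to0 .$$
Inside $|\zeta|<\rho_k$ its modulus is at least $\varepsilon_k/2$. Well outside, it is about $\varepsilon_k(\rho_k/|\zeta|)^{N_k}$. Near a pole the denominator has derivative of modulus $N_k\rho_k^{N_k-1}$, so to get $|h_k|<1$ we must remove discs of radius about $\varepsilon_k\rho_k/N_k$ around each of the $N_k$ poles. The total of radius over distance to $0$ is then about $\varepsilon_k$, *whatever $N_k$ is*. This suggests three demands: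

- $\sum_k\varepsilon_k$ small, so that Cauchy's formula hardly sees the holes; this should give (P4);
- $n_k^{-1}\log(1/\varepsilon_k)\to0$, so that $|h_k|^{1/n_k}$ is near $1$ inside $|\zeta|<\rho_k$; this gives (P1);
- $N_k/n_k\to\infty$, so that $v_k<-1$ away from $0$ for large $k$; this gives local finiteness in (P2).

They are compatible, because the $n_k$-th root makes a small $\varepsilon_k$ harmless. Here is a concrete choice.

## 6. The base with holes

For $k\ge1$ put
$$\rho_k=4^{-k},\quad\varepsilon_k=2^{-k-4},\quad n_k=k^2,\quad N_k=4k^3,\quad r_k=\frac{2\varepsilon_k\rho_k}{N_k},\quad x_{k,j}=\rho_ke^{2\pi ij/N_k}\ (1\le j\le N_k),$$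
let $B_{k,j}$ be the open disc with centre $x_{k,j}$ and radius $r_k$, and let
$$W=\mathbb D\setminus\Big(\{0\}\cup\bigcup_{k,j}\overline{B_{k,j}}\Big).$$
Put also $\rho_0=1$ and $C_m=\{|\zeta|=\rho_m/2\}$ for $m\ge0$.

**Step 1: geometry.** We check that $W$ is a domain and locate the circles $C_m$. Since $\varepsilon_k\le2^{-5}$ and $N_k\ge4$,
$$2r_k=\frac{4\varepsilon_k\rho_k}{N_k}\le\frac{\rho_k}{8N_k}\le\frac{\rho_k}{32},\qquad|x_{k,j}-x_{k,l}|\ge2\rho_k\sin\frac\pi{N_k}\ge\frac{4\rho_k}{N_k}\quad(j\ne l),$$
using $\sin t\ge2t/\pi$ on $[0,\pi/2]$. So for fixed $k$ the closed discs with centres $x_{k,j}$ and radii $2r_k$ are pairwise disjoint. They lie in $A_k=\{\frac{31}{32}\rho_k\le|\zeta|\le\frac{33}{32}\rho_k\}$. The sets $A_k$ are disjoint for different $k$, because $\frac{33}{32}\rho_{k+1}<\frac{31}{32}\rho_k$. So all the doubled discs are disjoint. They lie in $\mathbb D$ and accumulate only at $0$, so $W$ is open. Moreover $\frac{33}{32}\rho_{m+1}=\frac{33}{128}\rho_m<\frac12\rho_m$, and $\frac12\rho_m<\frac{31}{32}\rho_m$. Hence $C_m\subset W$, the discs of level $k\le m$ lie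 outside $C_m$, those of level $k>m$ inside, and all lie inside $C_0$. In particular $0\in\partial W$.

For connectedness, let $U=\mathbb D\setminus(\{0\}\cup\{x_{k,j}\}_{k,j})$. It is a planar domain minus a relatively closed discrete set, hence connected. Define $S:U\to W$ to be the identity off the doubled discs and
$$S(x_{k,j}+te^{i\theta})=x_{k,j}+\big(r_k+\tfrac t2\big)e^{i\theta},\qquad0<t\le2r_k .$$
As $t$ runs over $(0,2r_k]$, $r_k+t/2$ runs over $(r_k,2r_k]$, and $t=2r_k$ is fixed. The doubled closed discs are disjoint and locally finite in $\mathbb D\setminus\{0\}$, so $S$ is continuous, and it is onto $W$. Hence $W$ is connected.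

**Step 2: $0<|h_k|<1$ on $W$.** This is the bound that (P2) demands. Write $x=N_kr_k/\rho_k=2\varepsilon_k\le\frac1{16}$. For $\zeta=x_{k,j}(1+u)$ with $|u|=r_k/\rho_k$, that is, on $\partial B_{k,j}$, the binomial expansion gives
$$|(1+u)^{N_k}-1|\ge N_k|u|-\sum_{l\ge2}\binom{N_k}l|u|^l\ge x-(e^x-1-x)\ge x-x^2\ge\frac x2=\varepsilon_k,$$
since $\binom{N_k}{l}|u|^l\le x^l/l!$ and $e^x-1-x\le x^2$ for $0\le x\le1$. As $x_{k,j}^{N_k}=\rho_k^{N_k}$, we get $|\zeta^{N_k}-\rho_k^{N_k}|\ge\varepsilon_k\rho_k^{N_k}$, that is, $|h_k|\le1$ on $\bigcup_j\partial B_{k,j}$. The poles of $h_k$ are the $x_{k,j}$, so $h_k$ is holomorphic near $\widehat{\mathbb C}\setminus\bigcup_jB_{k,j}$, with $h_k(\infty)=0$, and it is nonconstant. The maximum principle gives $|h_k|<1$ off $\bigcup_j\overline{B_{k,j}}$, in particular on $W$. Clearly $h_k$ has no zeros in $\mathbb C$.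

**Step 3: size near $0$ and away from $0$.** This gives (P1) and local finiteness. If $\zeta\in W$ and $|\zeta|<\rho_k$, then $|\zeta^{N_k}-\rho_k^{N_k}|<2\rho_k^{N_k}$, so
$$|h_k(\zeta)|\ge\varepsilon_k/2.\tag{1}$$
If $|\zeta|\ge2\rho_k$, then $|\zeta^{N_k}-\rho_k^{N_k}|\ge(2^{N_k}-1)\rho_k^{N_k}$, so
$$|h_k(\zeta)|\le\frac{\varepsilon_k}{2^{N_k}-1}\le2^{-N_k}.\tag{2}$$
Put $v_k=\frac1{n_k}\log|h_k|$ and $v=\max\{-1,\sup_kv_k\}$. On $W\cap\{|\zeta|\ge R\}$ we have, by (2), $v_k\le-4k\log2<-1$ as soon as $\rho_k\le R/2$. So (P2) holds. By (1), on $W\cap\{|\zeta|<\rho_k\}$,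
$$0>v\ge v_k\ge\frac{\log(\varepsilon_k/2)}{k^2}=-\frac{(k+5)\log2}{k^2},$$
and the right side tends to $0$ as $k\to\infty$. So (P1) holds.

**Step 4: (P3).** A point $\zeta_*\in\partial W\setminus\{0\}$ has $|\zeta_*|=1$ or lies in some $\partial B_{k,j}$, because the open discs $B_{k,j}$ do not meet $\overline W$. Take $\varphi(\zeta)=\zeta$ in the first case and $\varphi(\zeta)=r_k/(\zeta-x_{k,j})$ in the second; on $W$ we have $|\zeta-x_{k,j}|>r_k$.

## 7. The holes are too small for a weak peak function at $0$

**Lemma 4.** $W$ satisfies (P4).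

*Proof.* Suppose $g\in\mathcal O(W,\mathbb D)$ and $g(\zeta)\to1$ as $\zeta\to0$. The plan is to compare the integral of $g^n\,d\zeta/\zeta$ over $C_0$ with its value near $0$. Powers are used because they leave the limit $1$ at $0$ unchanged and make $g^n$ tend to zero on $C_0$, while every bound coming from $|g|<1$ stays the same.

**Step 1: Cauchy's theorem.** Fix $n,m\ge1$. By Step 1 of Section 6, the closed region between $C_m$ and $C_0$, with the open discs $|\zeta-x_{k,j}|<2r_k$ ($k\le m$) removed, lies in $W$. With all circles counterclockwise,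
$$\frac1{2\pi i}\int_{C_0}g^n\frac{d\zeta}\zeta=\frac1{2\pi i}\int_{C_m}g^n\frac{d\zeta}\zeta+\sum_{k\le m}\sum_{j=1}^{N_k}\frac1{2\pi i}\int_{|\zeta-x_{k,j}|=2r_k}g^n\frac{d\zeta}\zeta.\tag{3}$$

**Step 2: the holes contribute at most $\frac12$, for all $n$ and $m$.** On $|\zeta-x_{k,j}|=2r_k$ we have $|\zeta|\ge\rho_k/2$ and $|g^n|<1$, so each integral, with the factor $\frac1{2\pi}$, has modulus at most $2r_k\cdot\frac2{\rho_k}=\frac{8\varepsilon_k}{N_k}$. The double sum is therefore at most
$$\sum_kN_k\cdot\frac{8\varepsilon_k}{N_k}=8\sum_{k\ge1}2^{-k-4}=\frac12 .$$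

**Step 3: conclusion.** Keep $n$ fixed and let $m\to\infty$ in (3). Since $g^n\to1$ at $0$, the integral over $C_m$ tends to $1$. So
$$\Big|\frac1{2\pi i}\int_{C_0}g^n\frac{d\zeta}\zeta\Big|\ge\frac12\qquad\text{for every }n.$$
But $\max_{C_0}|g|<1$ by compactness of $C_0\subset W$, and the left side is at most $(\max_{C_0}|g|)^n\to0$. This is a contradiction. $\square$

**Proof of Theorem A.** With $W,v$ from Section 6, conditions (P1)–(P4) hold. Lemma 2 gives $c$-finite compactness of $D'$ and weak peak functions at all boundary points except $0$. Lemmas 3 and 4 show that there is none at $0$.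

Let $N\ge3$ and $\Omega=D'\times\mathbb D^{N-2}$. If a sequence in $\Omega$ tends to a boundary point of $\Omega$, then its $D'$-component or one of its disc components tends to the boundary of its factor, and $c\to\infty$ there because that factor is $c$-finitely compact. Since projections do not increase $c$, also $c_\Omega(p,\cdot)\to\infty$ along the sequence, and Lemma 1 shows that $\Omega$ is $c$-finitely compact. If $F$ were a weak peak function of $\Omega$ at $(0,0,a)$, $a\in\mathbb D^{N-2}$, then $F(\cdot,a)$ would be a weak peak function of $D'$ at $0$, which does not exist. $\blacksquare$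

The domain of Theorem A in $\mathbb C^N$ is invariant under rotation of every coordinate except the first, since $D'$ is described by $\zeta$ and $|w|$. So in the implication (i)$\Rightarrow$(iii) of Theorem B, invariance under the full torus $T^N$ cannot be weakened to invariance under $T^{N-1}$.

## 8. Summing functions with limits close to the unit circle

We turn to the positive results. A natural attempt to prove "yes" for every bounded $c$-finitely compact domain goes as follows. Let $q_k\to z\in\partial D$. By Lemma 1, after passing to a subsequence, there are $f_k\in\mathcal O(D,\mathbb D)$ with $f_k(p)=0$ and, after rotation, $\lambda_k=f_k(q_k)\in(0,1)$, $1-\lambda_k\le4^{-k}$. Form $G=\sum_k2^k(1-\lambda_k)\frac{1+f_k}{1-f_k}$. The series converges (the proof is in Lemma 5 below), all terms have positive real part, and $\operatorname{Re}G(q_k)\ge2^k(1+\lambda_k)\ge2^k$. So $(G-1)/(G+1)$ maps $D$ into $\mathbb D$ and tends to $1$ *along the sequence $q_k$*. Here the attempt stops: nothing is known about $f_k$ at other points near $z$. Theorem A shows that this gap cannot be closed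 in general. What does suffice is that each $f_k$ has a limit at $z$ itself.

**Lemma 5.** Let $D\subset\mathbb C^N$ be a domain, $p\in D$, $z\in\partial D$. Suppose $f_k\in\mathcal O(D,\mathbb D)$, $\sup_k|f_k(p)|<1$, the limits $\lambda_k=\lim_{\zeta\to z}f_k(\zeta)$ exist, and $|\lambda_k|\to1$. Then $z$ admits a weak peak function.

*Proof.* If $|\lambda_k|=1$ for some $k$, rotate $f_k$. Otherwise, after rotations and passing to a subsequence, $0<\lambda_k<1$ and $1-\lambda_k\le4^{-k}$. Put
$$G=\sum_{k\ge1}2^k(1-\lambda_k)\frac{1+f_k}{1-f_k}.$$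

**Step 1: convergence.** Let $K\subset D$ be compact. For $q\in K$,
$$\rho(0,f_k(q))\le\rho(0,f_k(p))+\rho(f_k(p),f_k(q))\le\sup_l\rho(0,f_l(p))+\max_Kc_D(p,\cdot)<\infty .$$
So $|f_k|\le M<1$ on $K$ with $M$ independent of $k$, and $\big|\frac{1+f_k}{1-f_k}\big|\le\frac2{1-M}$ there. As the coefficients are at most $2^{-k}$, the series converges locally uniformly, and $G$ is holomorphic.

**Step 2: behavior at $z$.** Each term has positive real part, because $\operatorname{Re}\frac{1+f}{1-f}=\frac{1-|f|^2}{|1-f|^2}>0$. So $\operatorname{Re}G>0$, and $\operatorname{Re}G$ is at least the real part of its $k$-th term. Hence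
$$\liminf_{\zeta\to z}\operatorname{Re}G(\zeta)\ge2^k(1-\lambda_k)\frac{1+\lambda_k}{1-\lambda_k}=2^k(1+\lambda_k)\ge2^k\quad\text{for every }k .$$
So $\operatorname{Re}G\to\infty$ at $z$, and $(G-1)/(G+1)$ maps $D$ into $\mathbb D$ and tends to $1$ at $z$. $\square$

## 9. Balanced domains: dilations carry interior points to the boundary

**Proof of Theorem C.** Let $D$ be bounded, balanced and $c$-finitely compact, and let $z\in\partial D$.

**Step 1: $rz\in D$ for $0<r<1$.** This lets us evaluate functions on the ray towards $z$. Choose $D\ni q_j\to z$. The disc $\lambda\mapsto\lambda q_j$ maps $\mathbb D$ into $D$, so $c_D(0,rq_j)\le\rho(0,r)$ by contraction. Thus all $rq_j$ lie in one $c_D$-ball, which is relatively compact in $D$, and $rz=\lim_jrq_j\in D$.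

**Step 2: functions with a limit at $z$.** This supplies the input of Lemma 5. Take $r_k\uparrow1$. Since $r_kz\to z\in\partial D$, Lemma 1 gives $c_D(0,r_kz)\to\infty$. So there are $f_k\in\mathcal O(D,\mathbb D)$ with $f_k(0)=0$ and $|f_k(r_kz)|\to1$. The function $F_k(\zeta)=f_k(r_k\zeta)$ is holomorphic on the open set $r_k^{-1}D$. This set contains $D$ because $r_kD\subset D$, and it contains $z$ because $r_kz\in D$. So $F_k$ maps $D$ into $\mathbb D$, $F_k(0)=0$, and $\lim_{\zeta\to z}F_k(\zeta)=f_k(r_kz)$ has modulus tending to $1$. Lemma 5 finishes the proof. $\blacksquare$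

## 10. Logarithmic images of pseudoconvex Reinhardt domains

For $x\in\mathbb R^N$ write $e^x=(e^{x_1},\dots,e^{x_N})$, $|x|_1=\sum|x_i|$, and let $\langle\cdot,\cdot\rangle$ be the real scalar product. For a Reinhardt domain $D$ put $\log D=\{x\in\mathbb R^N:e^x\in D\}$. We use a standard fact, found for instance in Jarnicki–Pflug, *First Steps in Several Complex Variables: Reinhardt Domains*, Theorem 1.11.13:

**Fact.** If $D$ is a pseudoconvex Reinhardt domain, then $\log D$ is convex, and if $D\cap V_j\ne\emptyset$ then $D$ is *complete in direction $j$*: $(z_1,\dots,\lambda z_j,\dots,z_N)\in D$ for $z\in D$, $|\lambda|\le1$.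

For example, $D=\{\frac12<|z_1|<1\}\times\mathbb D$ has $\log D=(-\log2,0)\times(-\infty,0)$. It meets $V_2$ and is complete in direction $2$; it does not meet $V_1$ and is not complete in direction $1$.

**Lemma 6.** Let $D$ be a pseudoconvex Reinhardt domain with $D\cap V_i\ne\emptyset$ for all $i\in I$, where $I$ is not the set of all indices. Let $\pi$ be the projection forgetting the coordinates in $I$. Then
$$\pi(D)=\{\eta:(0_I,\eta)\in D\},$$
this is a Reinhardt domain, and $\log\pi(D)$ is the projection of $\log D$; hence it is open and convex.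

*Proof.* If $z\in D$, completeness in the directions $i\in I$ with $\lambda=0$ gives $(0_I,\pi(z))\in D$. This proves "$\subset$", and "$\supset$" is clear. As a projection of a Reinhardt domain, $\pi(D)$ is open, connected and Reinhardt. If $x\in\log D$, then $e^x$ projects into $\pi(D)$, so the projection of $x$ lies in $\log\pi(D)$. Conversely, if $e^y\in\pi(D)$, then $(0_I,e^y)\in D$. Since $D$ is open, we may replace the zeros by a small positive number, which gives a point of $\log D$ over $y$. The set $\log D$ is open and convex, so its projection is too. $\square$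

If $I=\emptyset$, then $\pi$ is the identity and the lemma says nothing new.

**Recession directions.** An unbounded open convex set $X\subset\mathbb R^m$ has a $v\ne0$ with $x+tv\in X$ for all $x\in X$, $t\ge0$. This follows from Rockafellar, *Convex Analysis*, Theorem 8.4; here is a direct argument. Choose $x_n\in X$ with $|x_n|\to\infty$. For $x\in X$ put $u_n=(x_n-x)/|x_n-x|$; after passing to a subsequence $u_n\to v$ with $|v|=1$, and changing $x$ does not change this limit. For fixed $t\ge0$ and large $n$ the point $x+tu_n$ lies on the segment $[x,x_n]\subset X$, so $x+tv\in\overline X$. If a ball $B(x,\delta)$ lies in $X$, the same reasoning at its points gives $B(x+tv,\delta)\subset\overline X$, so $x+tv\in\operatorname{int}\overline X$. Finally $\operatorname{int}\overline X=X$. Indeed, let $y\in\operatorname{int}\overline X$ and $a\in X$. For small $\epsilon>0$ the point $y'=y+\epsilon(y-a)$ lies in $\overline X$, and $y=(1-s)y'+sa$ with $s=\epsilon/(1+\epsilon)$. For $y''\in X$ close enough to $y'$ the point $a''=(y-(1-s)y'')/s$ is close to $a$, hence in $X$, and $y=(1-s)y''+sa''\in X$.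

We now prove Theorem B. The implication (iii)$\Rightarrow$(i) is the last statement of Lemma 1.

## 11. Completeness forces the domain to meet the coordinate hyperplanes that its closure meets

**Proof of (i)$\Rightarrow$(ii).**

**Step 1: pseudoconvexity.** We show that hulls are compact. Let $K\subset D$ be compact, $p\in D$, $r=\max_Kc_D(p,\cdot)$. Let $q$ lie in the $\mathcal O(D)$-hull of $K$, and let $f\in\mathcal O(D,\mathbb D)$, $f(p)=0$. Then $|f(q)|\le\max_K|f|$, and $\rho(0,f(\cdot))\le c_D(p,\cdot)\le r$ on $K$, so $\rho(0,f(q))\le r$. Taking the supremum over $f$, $c_D(p,q)\le r$. So the hull, which is closed in $D$, lies in a $c_D$-ball, which is relatively compact; hence it is compact. Thus $D$ is holomorphically convex, by Cartan–Thullen a domain of holomorphy, hence pseudoconvex.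

**Step 2: a path to the boundary.** Suppose the second condition fails: $\overline D\cap V_j\ne\emptyset=D\cap V_j$ for some $j$. We look for a path along which completeness can be contradicted. In the Hartogs triangle it was $(0,t)$, $t\to0$; in general the path follows a recession direction. Let
$$I=\{i:D\cap V_i\ne\emptyset\}\not\ni j,$$
let $\pi$ be as in Lemma 6, $E=\pi(D)\subset\mathbb C^m$ with $m=N-|I|\ge1$, and $X=\log E$. We index the coordinates of $E$ by $i\notin I$. If some $\eta\in E$ had $\eta_i=0$, then $(0_I,\eta)\in D\cap V_i$ with $i\notin I$, which is impossible. So $E\subset(\mathbb C\setminus\{0\})^m$. Also $E$ is bounded, so $X$ is bounded above in each coordinate. Points of $D$ approaching $V_j$ project to points of $E$ whose $j$-th coordinate tends to $0$, so $\inf_Xx_j=-\infty$. Hence $X$ is unbounded and has a recession direction $v\ne0$. As $X$ is bounded above in each coordinate, $v\in(-\infty,0]^m$.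

Fix $a\in X$ and $\epsilon>0$ with $a+[-\epsilon,\epsilon]^m\subset X$, and put $q_t=(0_I,e^{a+tv})\in D$ for $t\ge0$. Some $v_i$ is negative, so every cluster point of $q_t$ as $t\to\infty$ lies in $V_i$ with $i\notin I$, hence outside $D$. By (i) and Lemma 1, $c_D(q_0,q_t)\to\infty$. So there are $t_k\to\infty$ and $f_k\in\mathcal O(D,\mathbb D)$ with
$$f_k(q_0)=0,\qquad|f_k(q_{t_k})|\to1.\tag{4}$$

**Step 3: Laurent series and a limit function.** We restrict to $E$ and use compactness. Put $F_k(\eta)=f_k(0_I,\eta)$ on $E$. A holomorphic function on a Reinhardt domain in $(\mathbb C\setminus\{0\})^m$ has a Laurent expansion there, so $F_k=\sum_{\beta\in\mathbb Z^m}b^k_\beta\eta^\beta$ on $E$, converging absolutely and locally uniformly, with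
$$b^k_\beta=\frac1{(2\pi)^m}\int_{[0,2\pi]^m}F_k(e^{x+i\theta})e^{-\langle\beta,x+i\theta\rangle}\,d\theta\qquad\text{for every }x\in X .$$
By Montel's theorem, after passing to a subsequence, $F_k\to F=\sum b_\beta\eta^\beta$ locally uniformly, and so $b^k_\beta\to b_\beta$ for each $\beta$. We have $|F|\le1$ and $F(e^a)=0$, so $|F|<1$ on $E$ by the maximum principle.

**Step 4: which coefficients survive.** We bound $b_\beta^k$ uniformly in $k$. As $|F_k|<1$, the integral formula gives $|b^k_\beta|\le e^{-\langle\beta,x\rangle}$ for all $x\in X$. Take $x=a+\epsilon\,\mathrm{sgn}(\beta)+tv$, with $\mathrm{sgn}$ coordinatewise, which lies in $X$ for $t\ge0$: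
$$|b^k_\beta|e^{\langle\beta,a\rangle}\le e^{-\epsilon|\beta|_1-t\langle\beta,v\rangle},\qquad t\ge0 .$$
Letting $t\to\infty$, $b^k_\beta=0$ if $\langle\beta,v\rangle>0$. With $t=0$, always $|b^k_\beta|e^{\langle\beta,a\rangle}\le e^{-\epsilon|\beta|_1}$, and the same bound passes to $b_\beta$.

**Step 5: the limit of $f_k(q_{t_k})$.** We compute it and compare with (4). By Step 4,
$$f_k(q_{t_k})=F_k(e^{a+t_kv})=\sum_{\langle\beta,v\rangle\le0}b^k_\beta e^{\langle\beta,a\rangle}e^{t_k\langle\beta,v\rangle}.$$
The terms are dominated by the summable $e^{-\epsilon|\beta|_1}$. Those with $\langle\beta,v\rangle<0$ tend to $0$, those with $\langle\beta,v\rangle=0$ to $b_\beta e^{\langle\beta,a\rangle}$. So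
$$f_k(q_{t_k})\to L:=\sum_{\langle\beta,v\rangle=0}b_\beta e^{\langle\beta,a\rangle}.$$

**Step 6: $|L|<1$.** We recognize $L$ as a time average of $F$ over a compact set. For $s\in\mathbb R$, $F(e^{a+isv})=\sum_\beta b_\beta e^{\langle\beta,a\rangle}e^{is\langle\beta,v\rangle}$. The mean $\frac1T\int_0^Te^{is\langle\beta,v\rangle}ds$ has modulus at most $1$; it equals $1$ if $\langle\beta,v\rangle=0$ and tends to $0$ as $T\to\infty$ otherwise. By dominated convergence, with the same bound $e^{-\epsilon|\beta|_1}$,
$$\frac1T\int_0^TF(e^{a+isv})\,ds\longrightarrow L\qquad(T\to\infty).$$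
All points $e^{a+isv}$ lie on the compact torus $\{|\eta_i|=e^{a_i}\}\subset E$, so $|L|\le\max|F|$ over this torus, which is $<1$. This contradicts (4). $\square$

## 12. Almost supporting monomials

It remains to prove (ii)$\Rightarrow$(iii). The first idea is to separate $x^0=(\log|z_i|)_i$ from the convex set $\log D$ by a linear form $\langle\alpha,\cdot\rangle$ and to use a monomial with exponent proportional to $\alpha$. This stops when $\alpha$ has no integer multiple. Take
$$D=\{(z_1,z_2)\in\mathbb D^2:|z_1||z_2|^{\sqrt2}<\tfrac12\},$$
with $\log D=\{x_1<0,\ x_2<0,\ x_1+\sqrt2x_2<-\log2\}$, and $x^0=\big(-\frac{\log2}2,-\frac{\log2}{2\sqrt2}\big)$. This point lies in the relative interior of the slanted edge, so the only linear forms whose supremum over $\log D$ is attained at $x^0$ are nonnegative multiples of $(1,\sqrt2)$. Thus no nonconstant monomial attains its supremum modulus over $D$ at the corresponding boundary points. Lemma 5 does not ask for this, however: it is enough to have limits of modulus tending to $1$. So we approximate $\alpha$ by rationals. The danger is that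 $\log D$ is unbounded, so that a small error in the exponent can be multiplied by a large $|x-x^0|$. The steps below control this.

**Proof of (ii)$\Rightarrow$(iii).** Let $z\in\partial D$.

**Step 1: remove the zero coordinates of $z$.** This makes logarithms available. Let $J=\{j:z_j=0\}$. For $j\in J$ we have $z\in\overline D\cap V_j$, so $D\cap V_j\ne\emptyset$ by (ii). If $J$ contained all indices, completeness in all directions would give $0\in D$, but $z=0\in\partial D$, a contradiction. So Lemma 6 applies with $I=J$. Let $E=\pi(D)\subset\mathbb C^m$, $m\ge1$, $X=\log E$, $z'=\pi(z)\in(\mathbb C\setminus\{0\})^m$, and $x^0=(\log|z'_i|)_i$. Since $z=(0_J,z')\notin D$, Lemma 6 gives $z'\notin E$, and as $E$ is Reinhardt, $x^0\notin X$.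

**Step 2: separation, and the signs of $\alpha$.** As $X$ is open and convex, there is $\alpha\in\mathbb R^m\setminus\{0\}$ with
$$\langle\alpha,x-x^0\rangle<0\qquad(x\in X).\tag{5}$$
Split the indices $i\notin J$ into $P=\{i:D\cap V_i\ne\emptyset\}$ and $Q=\{i:D\cap V_i=\emptyset\}$. For $i\in P$ the domain $D$ is complete in direction $i$. Multiplying the $i$-th coordinate by $e^{-t}$ and projecting, we get $x-te_i\in X$ for $x\in X$, $t\ge0$. Then (5) gives $\langle\alpha,x-x^0\rangle-t\alpha_i<0$ for all $t\ge0$, so $\alpha_i\ge0$. For $i\in Q$, (ii) gives $\overline D\cap V_i=\emptyset$. As $\overline D$ is compact, $|z_i|$ is bounded below on $D$ by a positive constant, so $x_i$ is bounded below on $X$. Choose $R>0$ with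
$$x_i\le R\ \text{on }X\text{ for all }i,\qquad x_i\ge-R\ \text{on }X\text{ for }i\in Q,\qquad|x^0_i|\le R\ \text{for all }i,$$
and let $P_+=\{i\in P:\alpha_i>0\}$. Thus $x_i$ may be unbounded below only for $i\in P$, and there $\alpha_i\ge0$ works in our favor.

**Step 3: integer exponents.** We want integers $q_k\ge k$ and $\beta^k\in\mathbb Z^m$ with
$$\delta_k:=\max_i|q_k\alpha_i-\beta^k_i|\le\frac1k .$$
Consider the points $lk\alpha$ mod $\mathbb Z^m$, $l=0,1,2,\dots$, in the compact torus $\mathbb R^m/\mathbb Z^m$. Two of them, with indices $l'<l$, are within $\frac1k$ of each other in the maximum norm. Put $q_k=(l-l')k$ and let $\beta^k$ be the corresponding integer vector, choosing $\beta^k_i=0$ where $\alpha_i=0$. For $i\in P_+$, $\beta^k_i\ge k\alpha_i-\frac1k>0$ for large $k$, so $\beta^k_i\ge1$. For $i\in P\setminus P_+$, $\beta^k_i=0$. For $i\in Q$ the exponent may be negative, but $\eta_i\ne0$ on $E$, since $D\cap V_i=\emptyset$. So for large $k$ the monomial $\eta^{\beta^k}$ is holomorphic on $E$.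

**Step 4: the monomials almost support $X$ at $x^0$.** We claim that for large $k$
$$\sup_{x\in X}\langle\beta^k,x-x^0\rangle\le s_k\quad\text{with }s_k\to0.\tag{6}$$
This is where the unbounded directions are handled. For $x\in X$ and $i\in P_+$ put $y_i=\max(0,x^0_i-x_i)$, and let $Y=\sum_{i\in P_+}y_i$, $\alpha_*=\min_{P_+}\alpha_i$ (if $P_+=\emptyset$, then $Y=0$ and we set $\alpha_*=1$).

For $i\in Q$ we have $|x_i-x^0_i|\le2R$. For $i\in P_+$ we have $x_i-x_i^0\le2R$ and $x^0_i-x_i\le y_i$, so $|x_i-x^0_i|\le2R+y_i$. The indices in $P\setminus P_+$ contribute nothing, because there $\alpha_i=\beta^k_i=0$. Hence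
$$\langle\beta^k,x-x^0\rangle\le q_k\langle\alpha,x-x^0\rangle+\delta_k(2mR+Y).\tag{7}$$
Next, $\alpha_i(x_i-x^0_i)\le2R|\alpha_i|$ for $i\in Q$. For $i\in P_+$ we have $\alpha_i(x_i-x^0_i)\le2R\alpha_i-\alpha_iy_i$: if $x_i\ge x_i^0$ then $y_i=0$, and otherwise the left side equals $-\alpha_iy_i$. Together with (5),
$$\langle\alpha,x-x^0\rangle\le\min\{0,\ 2R|\alpha|_1-\alpha_*Y\}.\tag{8}$$
Let $Y_0=4R|\alpha|_1/\alpha_*$. If $Y\le Y_0$, then (7) and (8) give $\langle\beta^k,x-x^0\rangle\le\delta_k(2mR+Y_0)$. If $Y>Y_0$, then $2R|\alpha|_1=\alpha_*Y_0/2<\alpha_*Y/2$, so $\langle\alpha,x-x^0\rangle\le-\alpha_*Y/2$ and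
$$\langle\beta^k,x-x^0\rangle\le2mR\delta_k+\Big(\delta_k-\frac{q_k\alpha_*}2\Big)Y\le2mR\delta_k$$
for large $k$ (independently of $x$), because $q_k\to\infty$ and $\delta_k\to0$. So (6) holds with $s_k=\delta_k(2mR+Y_0)$.

**Step 5: apply Lemma 5.** For large $k$ put
$$f_k(\zeta)=e^{-s_k-1/k}\prod_i\Big(\frac{\pi(\zeta)_i}{z'_i}\Big)^{\beta^k_i},\qquad\zeta\in D .$$
If all coordinates of $\pi(\zeta)$ are nonzero and $x=(\log|\pi(\zeta)_i|)_i\in X$, then $|f_k(\zeta)|=e^{-s_k-1/k}e^{\langle\beta^k,x-x^0\rangle}\le e^{-1/k}$ by (6). Such $\zeta$ are dense in $D$ and $f_k$ is continuous, so $|f_k|\le e^{-1/k}<1$ on $D$.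

As $\zeta\to z$ we have $\pi(\zeta)\to z'$, and all $z'_i\ne0$, so $f_k(\zeta)\to\lambda_k=e^{-s_k-1/k}$, and $\lambda_k\to1$.

Fix $p\in D$ with all coordinates nonzero, and let $x^p=(\log|\pi(p)_i|)_i\in X$. Then
$$|f_k(p)|\le e^{\langle\beta^k,x^p-x^0\rangle}\le\exp\big(q_k\langle\alpha,x^p-x^0\rangle+\delta_k|x^p-x^0|_1\big)\to0,$$
because $\langle\alpha,x^p-x^0\rangle<0$ by (5), $q_k\to\infty$ and $\delta_k\to0$. So for large $k$ the functions $f_k$ satisfy all hypotheses of Lemma 5, and $z$ admits a weak peak function. This proves (iii) and completes the proof of Theorem B. $\blacksquare$
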